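\title{A split symmetric pair with tempered but no generic distinguished representations}

\begin{abstract}
Let $G$ be a split real reductive group and $H$ a symmetric subgroup whose identity component is split. A conjecture of Prasad predicts that if some tempered irreducible representation of $G$ is $H$-distinguished, then so is some generic one. We show that this fails for $G=\mathrm{SO}(4,3)$, $H=S(\mathrm{O}(3,2)\times\mathrm{O}(1,1))$, and for a split pair in $\mathrm{SO}(n+1,n)$ for every $n\ge 3$. Generic representations are excluded by a rank count on nilpotent elements. The tempered distinguished representations are induced from a holomorphic discrete series of $\mathrm{SO}(3,2)$, realized on a hyperboloid, and the invariant functional is a regularized integral over an open $H$-orbit in the flag variety. We also show that the conjecture holds in semisimple rank at most $2$, and that for split $G$ its conclusion holds exactly when some Borel subgroup over $\mathbb{R}$ is opposite to its image under the involution.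
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbf{G}$ be a connected reductive group over $\mathbb{R}$, let $\theta$ be an involution of $\mathbf{G}$ defined over $\mathbb{R}$, and let $\mathbf{H}=\mathbf{G}^{\theta}$ be its group of fixed points. Put $G=\mathbf{G}(\mathbb{R})$ and $H=\mathbf{H}(\mathbb{R})$. Representations of $G$ are smooth admissible Fr\'echet representations of moderate growth (Section~\ref{sec:conventions}), and functionals on them are continuous. We consider three properties of an irreducible representation $\pi$ of $G$.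
\begin{itemize}
\item $\pi$ is \emph{$H$-distinguished} if it carries a nonzero $H$-invariant functional $\ell$. Then $v\mapsto(g\mapsto\ell(\pi(g)v))$ embeds $\pi$ into $C^\infty(H\backslash G)$, so these are the representations that occur in functions on the symmetric space. We write $\operatorname{Irr}_H(G)$ for the set of such $\pi$.
\item $\pi$ is \emph{tempered} if it is the space of smooth vectors of a unitary representation whose $K$-finite matrix coefficients lie in $L^{2+\varepsilon}(G/Z)$ for all $\varepsilon>0$; here $K$ is a maximal compact subgroup and $Z$ the center of $G$. The \emph{discrete series} are those with coefficients in $L^2(G/Z)$.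
\item For $\mathbf{G}$ quasi-split, let $N$ be the group of real points of the unipotent radical of a Borel subgroup over $\mathbb{R}$. Then $\pi$ is \emph{generic} if it carries a nonzero functional $\lambda$ with $\lambda(\pi(n)v)=\psi(n)\lambda(v)$ for $n\in N$, where $\psi$ is a nondegenerate character of $N$. For split $\mathbf{G}$, the only case needed here, nondegenerate means that $d\psi$ is nonzero on every simple root space.
\end{itemize}
The pair $(\mathbf{G},\mathbf{H})$ is \emph{split} if $\mathbf{G}$ and the identity component $\mathbf{H}^\circ$ are split over $\mathbb{R}$. The following is stated in \cite{handout} as an open conjecture of Prasad.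

\medskip
\noindent\textbf{Conjecture.} \emph{Let $(\mathbf{G},\mathbf{H})$ be split. If $\operatorname{Irr}_H(G)$ contains a tempered representation, then it contains a generic representation.}
\medskip

Both the hypothesis and the conclusion say that $H$ is not too large. Temperedness is an analytic condition, the decay of matrix coefficients; genericity forces $\pi$ to be as large as possible in an algebraic sense (Lemma~\ref{lem:whittaker}). If $\theta=1$, then $\ker\ell$ is a closed invariant hyperplane, so only the trivial representation is distinguished, and it is neither tempered nor generic unless $\mathbf{G}$ is a torus. If $\mathbf{G}=\mathbf{G}_1\times\mathbf{G}_1$ is split and $\theta$ exchanges the factors, the conclusion holds: apply Theorem~\ref{thm:B} below to $B_1\times B_1^-$, with $B_1,B_1^-$ opposite Borel subgroups of $\mathbf{G}_1$. The group $\mathrm{SO}(3,2)$ is more telling. It has two symmetric subgroups with complexified Lie algebra $\mathfrak{so}_4$, the stabilizers of a positive and of a negative line. Neither admits a generic distinguished representation. For the non-split one,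 with identity component $\mathrm{SO}(3,1)$, there are tempered distinguished representations (Section~\ref{ss:idea}); for the split one, with identity component $\mathrm{SO}(2,2)$, there are none (Section~\ref{sec:D}). One would guess from this that splitness of $\mathbf{H}^\circ$ is what makes the two notions of smallness agree. It does so in rank at most two, and not beyond.

\subsection{Results}

Signature $(p,q)$ means $p$ positive and $q$ negative squares; $\mathrm{SO}(p,q)$ is split exactly when $|p-q|\le1$. We write $\mathfrak{g},\mathfrak{h}$ for the complexified Lie algebras of $G,H$ and $\mathfrak{g}=\mathfrak{h}\oplus\mathfrak{q}$ for the decomposition into the $\pm1$ eigenspaces of $\theta$. Parabolic induction is normalized.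

\begin{theorem}\label{thm:A}
Let $W=V\oplus V'$ be an orthogonal sum of real quadratic spaces with $V$ of signature $(3,2)$ and $V'$ of signature $(1,1)$. Put $\mathbf{G}=\mathrm{SO}(W)$, $\theta=\operatorname{Ad}(1_V\oplus-1_{V'})$ and $\mathbf{H}=\mathbf{G}^\theta=S(\mathrm{O}(V)\times\mathrm{O}(V'))$. Then $\mathbf{G}$ and $\mathbf{H}^\circ=\mathrm{SO}(V)\times\mathrm{SO}(V')$ are split, and:
\begin{enumerate}
\item no generic irreducible representation of $G$ is $H$-distinguished; none even carries a nonzero $\mathfrak{h}$-invariant functional;
\item for every even $k\ge4$ and every $\nu\in\mathbb{R}$, the representation $\operatorname{Ind}_P^G(|\cdot|^{i\nu}\otimes\sigma_k)$ has an irreducible tempered $H$-distinguished summand. Here $P$ is a parabolic subgroup with Levi factor $\mathrm{GL}_1\times\mathrm{SO}(3,2)$, and $\sigma_k$ is the discrete series representation of $\mathrm{SO}(3,2)$ whose restriction to the identity component $\mathrm{SO}_0(3,2)$ is the sum of the holomorphic and the antiholomorphic discrete series of scalar weight $k$.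
\end{enumerate}
In particular the conjecture is false.
\end{theorem}

The conclusion of the conjecture turns out to depend only on the complexified involution.

\begin{theorem}\label{thm:B}
Let $\mathbf{G}$ be split and let $\theta$ be any involution defined over $\mathbb{R}$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{Irr}_H(G)$ contains a generic representation;
\item[(ii)] $\mathfrak{q}$ contains a regular nilpotent element of $\mathfrak{g}$;
\item[(iii)] there is a Borel subgroup $\mathbf{B}$ defined over $\mathbb{R}$ with $\theta(\mathbf{B})$ opposite to $\mathbf{B}$.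
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n\ge3$, $c=\lceil (n-1)/2\rceil$, $d=\lfloor (n-1)/2\rfloor$. Let $V$ have signature $(d+2,c+1)$ and $V'$ signature $(c,d)$. Then $\mathbf{G}=\mathrm{SO}(V\oplus V')$, of type $\mathrm{SO}(n+1,n)$, and $\mathbf{H}=S(\mathrm{O}(V)\times\mathrm{O}(V'))$ form a split pair that has tempered distinguished representations but no generic ones.
\end{theorem}

\begin{theorem}\label{thm:D}
The conjecture holds for all split pairs with $\mathbf{G}$ of semisimple rank at most $2$. Thus the rank $3$ in Theorem~\ref{thm:A} is minimal.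
\end{theorem}

\subsection{The mechanism}\label{ss:idea}

The counterexample grows out of the non-split pair of rank two. Let $U=\mathbb{R}^3\oplus\mathbb{R}^2$ have signature $(3,2)$, let $u_0$ be a vector with $\langle u_0,u_0\rangle=-1$, and let $H_0=S(\mathrm{O}(3,1)\times\mathrm{O}(1))$ be the stabilizer of the line $\mathbb{R}u_0$ in $G_0=\mathrm{SO}(U)$. Functions on $G_0/H_0$ are even functions on the hyperboloid $\langle u,u\rangle=-1$. For even $k$ one of them is
$$\varphi(u)=(u_4+iu_5)^{-k},\qquad |\varphi(u)|^2=(1+u_1^2+u_2^2+u_3^2)^{-k}.$$
It has no zeros or poles, it is square integrable for $k\ge2$, and we shall see in Section~\ref{sec:sigma} that for $k\ge4$ it generates the discrete series $\sigma_k$. Evaluation at $u_0$ is a nonzero $H_0$-invariant functional. On the other side, an element of $\mathfrak{q}$ exchanges $\mathbb{C}u_0$ and $u_0^\perp$, so it has rank at most $2$ on $\mathbb{C}^5$, while regular nilpotent elements of $\mathfrak{so}_5$ have rank $4$. By Theorem~\ref{thm:B} nothing generic is $H_0$-distinguished. Only the non-splitness of $\mathrm{SO}(3,1)$ keeps $(G_0,H_0)$ from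 being a counterexample.

Now add a hyperbolic plane, spanned by a negative unit vector $x$ and a positive unit vector $y$, and give one of these vectors to each side:
$$\begin{array}{lcl}
V=u_0^\perp\oplus\mathbb{R}x & & (3,1)+(0,1)=(3,2),\\
V'=\mathbb{R}u_0\oplus\mathbb{R}y & & (0,1)+(1,0)=(1,1).
\end{array}$$
Both sides have become split. The rank gap persists, since the bound $2$ and the required rank $4$ both grow by $2$. The vector $w=x+y$ is isotropic, $w^\perp/\mathbb{R}w\cong U$, and the stabilizer of $w$ in $H$ is $H_0$. The $H$-orbit of the line $\mathbb{R}w$ has dimension $11-6=5$, so it is open in the quadric $G/P$ of isotropic lines. A vector of $\operatorname{Ind}_P^G(|\cdot|^s\otimes\sigma_k)$ assigns to each isotropic $w$ a function on the hyperboloid of $w^\perp/\mathbb{R}w$. We evaluate it at the vector $u_0$ attached to $w$ and integrate over the orbit. The result is formally $H$-invariant. The difficulty is that the integral converges for $\operatorname{Re}s>\frac12$ and is needed for $\operatorname{Re}s=0$. Section~\ref{sec:A2} continues it by hand. Adding further planes, with alternating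 signs so that both sides stay split, gives the pairs of Theorem~\ref{thm:C}; there the continuation uses resolution of singularities (Section~\ref{sec:C}).

\section{Conventions and standard facts}\label{sec:conventions}

\subsection{Representations}\label{ss:reps}

A \emph{Harish-Chandra module} is an admissible $(\mathfrak{g},K)$-module of finite length. A smooth representation $\pi$ on a Fr\'echet space has \emph{moderate growth} if for every continuous seminorm $p$ there are a continuous seminorm $p'$ and an exponent $m$ with $p(\pi(g)v)\le\|g\|^mp'(v)$, where $\|\cdot\|$ is a matrix norm on $G$. A \emph{Casselman--Wallach representation} is such a $\pi$ whose space $\pi_K$ of $K$-finite vectors is a Harish-Chandra module. The Casselman--Wallach theorem says that $\pi\mapsto\pi_K$ is an equivalence of categories. The smooth vectors $\sigma^\infty$ of an admissible unitary representation $\sigma$ of finite length form a Casselman--Wallach representation. Irreducible means that there is no proper nonzero closed invariant subspace; this holds for $\pi$ if and only if $\pi_K$ is irreducible, and then the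 center $Z(\mathfrak{g})$ of $U(\mathfrak{g})$ acts by scalars. By a theorem of Harish-Chandra, a finitely generated $(\mathfrak{g},K)$-module on which $Z(\mathfrak{g})$ acts by scalars is a Harish-Chandra module.

Let $u\mapsto u^\tau$ be the antiautomorphism of $U(\mathfrak{g})$ with $X^\tau=-X$ for $X\in\mathfrak{g}$. The dual $\pi^*$ is a left $U(\mathfrak{g})$-module by $(u\ell)(v)=\ell(u^\tau v)$.

\subsection{Induction}\label{ss:ind}

Let $P=LN_P$ be a parabolic subgroup and $\delta_P(p)=|\det\operatorname{Ad}(p)|_{\mathfrak{n}_P}|$. For a Casselman--Wallach representation $(\sigma,E)$ of $L$, the space $\operatorname{Ind}_P^G\sigma$ of smooth $F:G\to E$ with $F(gln)=\delta_P(l)^{-1/2}\sigma(l)^{-1}F(g)$, with $G$ acting by left translation, is a Casselman--Wallach representation. If $\sigma$ is the space of smooth vectors of a discrete series representation, then $\operatorname{Ind}_P^G\sigma$ is a finite direct sum of irreducible tempered representations. Hence \emph{a nonzero $H$-invariant functional on it is nonzero on some irreducible tempered summand, which is then $H$-distinguished.}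

If $\Phi$ is a measurable function on $G$, bounded on compact sets, with $\Phi(gp)=\delta_P(p)^{-1}\Phi(g)$, then $\int_{G/P}\Phi:=\int_K\Phi(\kappa)\,d\kappa$ is unchanged when $\Phi$ is translated on the left by $G$. If $\gamma$ is a smooth section of $G\to G/P$ over a coordinate chart $O$, then for $\Phi$ supported over $O$ the integral equals $\int_O\Phi(\gamma(x))\,j(x)\,dx$ with $j$ smooth and positive.

\subsection{The real form attached to $\theta$}\label{ss:realform}

There is a $\theta$-stable maximal compact subgroup $G_u$ of $\mathbf{G}(\mathbb{C})$: intersect with $\mathbf{G}(\mathbb{C})$ a maximal compact subgroup of $\mathbf{G}(\mathbb{C})\rtimes\langle\theta\rangle$ that contains $\theta$. Its Lie algebra $\mathfrak{u}$ is a real form of $\mathfrak{g}$ consisting of semisimple elements. Composing $\theta$ with the complex conjugation that fixes $G_u$ gives a real form $G_\theta$ of $\mathbf{G}(\mathbb{C})$, in general different from $G$, for which $\theta$ is a Cartan involution. The group $\mathbf{H}^\circ(\mathbb{C})$ is the complexification of the maximal compact subgroup of the identity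 component of $G_\theta$.

\subsection{Associated varieties}\label{ss:av}

Fix a nondegenerate symmetric bilinear form on $\mathfrak{g}$ invariant under $\theta$ and $\operatorname{Ad}\mathbf{G}(\mathbb{C})$, and use it to identify $\mathfrak{g}^*$ with $\mathfrak{g}$ and $S(\mathfrak{g})$ with the polynomial functions on $\mathfrak{g}$. Then $\mathfrak{h}^\perp=\mathfrak{q}$. An element $X$ is \emph{regular} if $\dim\mathfrak{g}^X=\operatorname{rank}\mathfrak{g}$, the smallest possible value; regular elements form a Zariski open set. The nilpotent cone $\mathcal{N}$ is the common zero set of the homogeneous invariant polynomials of positive degree. It is irreducible, and the regular nilpotent elements form a single orbit, dense in $\mathcal{N}$.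

Let $U_j(\mathfrak{g})$ be the standard filtration, with $\operatorname{gr}U(\mathfrak{g})=S(\mathfrak{g})$. For a two-sided ideal $J$ let $\mathcal{V}(J)\subset\mathfrak{g}$ be the zero set of $\operatorname{gr}J$. It is a closed cone. A two-sided ideal is stable under $\operatorname{ad}\mathfrak{g}$, hence under the connected group $\mathbf{G}(\mathbb{C})$, so $\mathcal{V}(J)$ is a union of orbits. Since $\tau$ induces $(-1)^j$ on $S^j(\mathfrak{g})$, we have $\mathcal{V}(J^\tau)=\mathcal{V}(J)$. If $J$ contains the kernel of a character of $Z(\mathfrak{g})$, then $\mathcal{V}(J)\subset\mathcal{N}$, because every homogeneous invariant polynomial is the symbol of an element of $Z(\mathfrak{g})$.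

Let $M$ be a Harish-Chandra module for a connected real form with complexified Cartan decomposition $\mathfrak{g}=\mathfrak{k}\oplus\mathfrak{p}$. Filter it by $M_j=U_j(\mathfrak{g})M_0$ with $M_0$ a finite-dimensional $\mathfrak{k}$-stable generating subspace. The support $AV(M)\subset\mathfrak{g}$ of $\operatorname{gr}M$ is the \emph{associated variety} of $M$. Since $\mathfrak{k}$ preserves each $M_j$, it kills $\operatorname{gr}M$, so $AV(M)\subset\mathfrak{k}^\perp=\mathfrak{p}$. We use a theorem of Vogan \cite[Theorem 8.4]{Vogan91}: if $M$ is irreducible, then $AV(M)$ meets the dense orbit of $\mathcal{V}(\operatorname{Ann}M)$.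

\section{Generic distinguished representations force regular nilpotents in $\mathfrak{q}$}\label{sec:nilp}

A Whittaker functional makes $\mathcal{V}(\operatorname{Ann}\pi)$ as large as possible. An invariant functional produces a module with the same variety whose associated variety lies in $\mathfrak{q}$. Together they put a regular nilpotent element into $\mathfrak{q}$.

\begin{lemma}\label{lem:whittaker}
Let $\mathbf{G}$ be split and $\pi$ irreducible and generic. Then $\mathcal{V}(\operatorname{Ann}\pi)=\mathcal{N}$.
\end{lemma}

For $\mathfrak{sl}_2$ the reason is plain. The alternative is $\mathcal{V}(\operatorname{Ann}\pi)=\{0\}$; then $U(\mathfrak{g})/\operatorname{Ann}\pi$ is finite-dimensional, the Whittaker functional generates a finite-dimensional module, and a root vector acts on it nilpotently, so it has no nonzero eigenvalue. In general the obstacle is that the functional is killed by elements $x-\eta(x)$ whose symbol $x$ forgets the constant $\eta(x)$. The Kazhdan filtration, in which simple root vectors have degree $0$, remembers it.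

\begin{proof}
Let $\mathfrak{n}$ be the complexified Lie algebra of $N$ and $\mathfrak{b}=\mathfrak{t}\oplus\mathfrak{n}$ the Borel subalgebra. Grade $\mathfrak{g}=\bigoplus_i\mathfrak{g}(i)$ by the height of roots, that is, by the eigenvalues of $\operatorname{ad}\rho^\vee$. Then $\mathfrak{b}=\bigoplus_{i\ge0}\mathfrak{g}(i)$, $\mathfrak{n}=\bigoplus_{i\ge1}\mathfrak{g}(i)$ and $[\mathfrak{n},\mathfrak{n}]=\bigoplus_{i\ge2}\mathfrak{g}(i)$. Let $\lambda\in\pi^*$ be the Whittaker functional and $\eta=-d\psi$. Then $x\lambda=\eta(x)\lambda$ for $x\in\mathfrak{n}$, and $\eta$ vanishes on $\mathfrak{g}(i)$ for $i\ge2$. Put $J=(\operatorname{Ann}\pi)^\tau$, so that $J\lambda=0$ and $\mathcal{V}(J)=\mathcal{V}(\operatorname{Ann}\pi)\subset\mathcal{N}$. Suppose $\mathcal{V}(J)\ne\mathcal{N}$. Being closed and a union of orbits, $\mathcal{V}(J)$ contains no regular nilpotent element.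

\emph{An affine space that misses $\mathcal{V}(J)$.} The linear forms on $\mathfrak{g}$ that restrict to $\eta$ on $\mathfrak{n}$ correspond to the elements of $e_-+\mathfrak{n}^\perp=e_-+\mathfrak{b}$, with $e_-\in\mathfrak{g}(-1)$. Here nondegeneracy enters: $e_-$ has a nonzero component in every negative simple root space, so it is regular nilpotent. For $t\in\mathbb{C}^\times$ the map acting on $\mathfrak{g}(i)$ by $t^{1+i}$ is $t$ times an element of the adjoint group, so it preserves $\mathcal{V}(J)$. It fixes $e_-$ and tends to $0$ on $\mathfrak{b}$ as $t\to0$. An element of $\mathcal{V}(J)\cap(e_-+\mathfrak{b})$ would therefore give $e_-\in\mathcal{V}(J)$. So the intersection is empty. Let $x_m\in\mathfrak{g}(i_m)$ be a basis of $\mathfrak{n}$. The Nullstellensatz gives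
\begin{equation}\label{eq:null}
1=a+\sum_mb_m\,(x_m-\eta(x_m))\quad\text{in }S(\mathfrak{g}),\qquad a\in\operatorname{gr}J .
\end{equation}

\emph{Lifting.} Let $(i)$ denote the weight $i$ subspace for $\operatorname{ad}\rho^\vee$, and put $F_m=\bigoplus_iU_{m+i}(\mathfrak{g})(i)$ for $m\in\mathbb{Z}$. This is an algebra filtration with $F_m/F_{m-1}=\bigoplus_iS^{m+i}(\mathfrak{g})(i)$, so its associated graded algebra is $S(\mathfrak{g})$, graded so that $\mathfrak{g}(i)$ has degree $1-i$. In this grading $x_m-\eta(x_m)$ is homogeneous of degree $1-i_m$, since $\eta(x_m)\ne0$ only if $i_m=1$. The ideal $J$ is the sum of its weight components, so $\operatorname{gr}J$ is spanned by the symbols in $S^j(\mathfrak{g})(i)$ of elements of $J\cap U_j(\mathfrak{g})(i)$; in particular it is homogeneous for the new grading, and an element of degree $0$ lifts to $J\cap F_0$. Taking the component of degree $0$ in \eqref{eq:null}, we may assume that $a$ has degree $0$ and $b_m$ has degree $i_m-1$. Choose lifts $\tilde a\in J\cap F_0$ and $\tilde b_m\in F_{i_m-1}$. Then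
$$1=\tilde a+\sum_m\tilde b_m(x_m-\eta(x_m))+r,\qquad r\in F_{-1}.$$
The first two terms kill $\lambda$. By the Poincar\'e--Birkhoff--Witt theorem, $F_{-1}$ is spanned by monomials $y^\alpha x^\beta$ of degree at most $-1$, where $y^\alpha$ is an ordered monomial in a homogeneous basis of $\bigoplus_{i\le0}\mathfrak{g}(i)$ and $x^\beta$ one in the $x_m$. The $y$'s have degree at least $1$ and the $x_m$ with $i_m=1$ have degree $0$, so $x^\beta$ contains a factor $x_m$ with $i_m\ge2$. Then $x^\beta\lambda=\prod_m\eta(x_m)^{\beta_m}\lambda=0$. Hence $r\lambda=0$ and $\lambda=0$, a contradiction.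
\end{proof}

\begin{proposition}\label{prop:nilp}
Let $\pi$ be an irreducible representation of $G$ with a nonzero $\mathfrak{h}$-invariant functional $\ell$, and suppose $\mathcal{V}(\operatorname{Ann}\pi)=\mathcal{N}$. Then $\mathfrak{q}$ contains a regular nilpotent element of $\mathfrak{g}$.
\end{proposition}

The point is that $\ell$ is an $\mathfrak{h}$-fixed vector in $\pi^*$, and $\mathfrak{h}$ is the complexified maximal compact subalgebra of the other real form $G_\theta$. So $\ell$ generates a Harish-Chandra module for $G_\theta$.

\begin{proof}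
\emph{The module.} Let $M=U(\mathfrak{g})\ell\subset\pi^*$, so $M\cong U(\mathfrak{g})/L$ with $L$ a left ideal containing $U(\mathfrak{g})\mathfrak{h}$. For $X\in\mathfrak{h}$ and $u\in L$ both $Xu$ and $uX$ lie in $L$. Thus $L$ is stable under $\operatorname{ad}\mathfrak{h}$, hence under $\operatorname{Ad}\mathbf{H}^\circ(\mathbb{C})$, and $\mathbf{H}^\circ(\mathbb{C})$ acts algebraically on $M$. The differential of this action is $u\mapsto Xu-uX\equiv Xu\pmod L$, the given action of $\mathfrak{h}$. So $M$ is a cyclic $(\mathfrak{g},\mathbf{H}^\circ(\mathbb{C}))$-module on which $Z(\mathfrak{g})$ acts by scalars. By Sections~\ref{ss:reps} and~\ref{ss:realform} it is a Harish-Chandra module for the identity component of $G_\theta$. Let $M_1,\dots,M_l$ be its composition factors; $AV(M_i)\subset\mathfrak{q}$.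

\emph{Its annihilator.} Put $J=(\operatorname{Ann}M)^\tau$. For $u\in J$ and $v\in\pi$ we have $\ell(uv)=(u^\tau\ell)(v)=0$. Since $J$ is $\operatorname{Ad}(G)$-stable and $\pi(g)uv=(\operatorname{Ad}(g)u)\pi(g)v$, the closed span of $J\pi$ is $G$-stable. It lies in $\ker\ell\ne\pi$, so it is $0$ by irreducibility, and $J\subset\operatorname{Ann}\pi$. Hence $\mathcal{V}(\operatorname{Ann}M)=\mathcal{V}(J)\supset\mathcal{N}$.

\emph{Conclusion.} The product of the ideals $\operatorname{Ann}M_i$, in a suitable order, lies in $\operatorname{Ann}M$, so $\mathcal{N}\subset\bigcup_i\mathcal{V}(\operatorname{Ann}M_i)$. Each of these closed sets lies in $\mathcal{N}$, which is irreducible, so $\mathcal{V}(\operatorname{Ann}M_i)=\mathcal{N}$ for some $i$. By Vogan's theorem $AV(M_i)\subset\mathfrak{q}$ meets the regular nilpotent orbit.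
\end{proof}

\begin{lemma}\label{lem:rank}
Let $\mathbb{C}^{2n+1}=V\oplus V'$ be an orthogonal decomposition with $\dim V'\le n-1$, and let $\theta=\operatorname{Ad}(1_V\oplus-1_{V'})$ act on $\mathfrak{so}_{2n+1}$. Then $\mathfrak{q}$ contains no regular nilpotent element.
\end{lemma}

\begin{proof}
An element $X\in\mathfrak{q}$ maps $V$ to $V'$ and $V'$ to $V$, so $\operatorname{rank}X\le2\dim V'\le2n-2$. The irreducible representation of $\mathfrak{sl}_2$ of dimension $2n+1$ is orthogonal, so $\mathfrak{so}_{2n+1}$ contains a nilpotent element of rank $2n$. The nilpotent elements of rank $2n$ thus form a nonempty open invariant subset of $\mathcal{N}$, which contains the dense orbit. So regular nilpotent elements have rank $2n$.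
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
The groups $\mathrm{SO}(4,3)$, $\mathrm{SO}(3,2)$ and $\mathrm{SO}(1,1)\cong\mathrm{GL}_1$ are split. Here $n=3$ and $\dim V'=2$. Combine Lemma~\ref{lem:whittaker}, Proposition~\ref{prop:nilp} and Lemma~\ref{lem:rank}.
\end{proof}

\section{A discrete series of $\mathrm{SO}(3,2)$ on the negative cone}\label{sec:sigma}

We need a model of $\sigma_k^\infty$ by functions on the hyperboloid with pointwise control at infinity, because in the integral over the open orbit the point of evaluation runs off to infinity. Extending a function from the hyperboloid to the negative cone by homogeneity turns infinity into the boundary of the cone, and the control we want is smoothness up to that boundary.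

Let $U$ be a real quadratic space of signature $(3,2)$ and let $k\ge4$ be even. Choose an orthogonal basis $e_1,\dots,e_5$ with $\langle e_i,e_i\rangle=1$ for $i\le3$ and $-1$ for $i\ge4$, and let $|\cdot|$ be the Euclidean norm for which it is orthonormal. Put
$$\Gamma(U)=\{u\in U\setminus0:\langle u,u\rangle\le0\},\qquad\mathcal{D}=\{z\in U_{\mathbb{C}}:\langle z,z\rangle=0,\ \langle z,\bar z\rangle<0\}.$$
The set $\Gamma(U)$ is a manifold with boundary, and $\mathcal{D}$ is a complex manifold. Let $A_k(U)$ be the space of functions $f$ on $\Gamma(U)$, smooth up to the boundary, with $f(tu)=t^{-k}f(u)$ for $t\in\mathbb{R}^\times$. These functions are even. Restriction to the compact manifold with boundary $\Gamma_1=\Gamma(U)\cap\{|u|=1\}$ identifies $A_k(U)$ with the Fr\'echet space of even smooth functions on $\Gamma_1$, and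
\begin{equation}\label{eq:decay}
|f(u)|\le\Big(\sup_{\Gamma_1}|f|\Big)\,|u|^{-k}.
\end{equation}
The group $\mathrm{O}(U)$ acts by $(gf)(u)=f(g^{-1}u)=|g^{-1}u|^{-k}f(g^{-1}u/|g^{-1}u|)$. The right side is smooth in $(g,u)$, and its derivatives in $u\in\Gamma_1$ are bounded by powers of $\|g\|$ times derivatives of $f$, so $A_k(U)$ is a smooth representation of moderate growth.

For $z=a+ib\in\mathcal{D}$ the defining conditions read $\langle a,a\rangle=\langle b,b\rangle<0$, $\langle a,b\rangle=0$. So $a,b$ span a negative definite plane, whose orthogonal complement is positive definite. Hence $\langle u,z\rangle\ne0$ for $u\in\Gamma(U)$, and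
$$\varphi_z(u)=\langle u,z\rangle^{-k}$$
is a nowhere vanishing element of $A_k(U)$. We have $g\varphi_z=\varphi_{gz}$, and $z\mapsto\varphi_z$ is a holomorphic map $\mathcal{D}\to A_k(U)$. Let $E(U)$ be the closed span of the $\varphi_z$, $z\in\mathcal{D}$. An isometry $U\to U'$ carries $E(U)$ onto $E(U')$.

\begin{proposition}\label{prop:sigma}
As a representation of $\mathrm{SO}(U)$, $E(U)\cong\sigma_k^\infty$.
\end{proposition}

Let $K_0=\mathrm{SO}(3)\times\mathrm{SO}(2)$ be the maximal compact subgroup of $\mathrm{SO}_0(U)$ and $\mathfrak{so}(U)_{\mathbb{C}}=\mathfrak{k}\oplus\mathfrak{p}^+\oplus\mathfrak{p}^-$, with $\mathfrak{p}^\pm$ the $\pm1$ eigenspaces of a generator of $\mathfrak{so}_2$. We recall Harish-Chandra's construction \cite[Theorem 6.6]{Knapp}, in lowest weight form. Fix positive compact roots, with half sum $\rho_c$, and let $\rho_n$ be half the sum of the roots of $\mathfrak{p}^+$. If $\mu$ is the highest weight of an irreducible representation of $K_0$ and $\mu-\rho_n+\rho_c$ pairs positively with all roots of $\mathfrak{p}^+$, there is a discrete series representation whose Harish-Chandra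 module is generated by a $K_0$-type of highest weight $\mu$ killed by $\mathfrak{p}^-$. It is called holomorphic, and of scalar weight $k$ if this $K_0$-type is trivial on $\mathrm{SO}(3)$ and of weight $k$ on $\mathrm{SO}(2)$. Exchanging $\mathfrak{p}^+$ and $\mathfrak{p}^-$ gives the antiholomorphic series.

\begin{proof}
Put $z_0=e_4+ie_5$, and let $V^+$ and $V^-$ be the $U(\mathfrak{so}(U)_{\mathbb{C}})$-submodules of $A_k(U)$ generated by $\varphi_{z_0}$ and $\varphi_{\bar z_0}$.

\emph{$V^+$ is a lowest weight module.} Differentiating $g\varphi_z=\varphi_{gz}$ gives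
$$(X\varphi_z)(u)=-k\,\langle u,z\rangle^{-k-1}\langle u,Xz\rangle\qquad(X\in\mathfrak{so}(U)_{\mathbb{C}}).$$
Let $h_0\in\mathfrak{so}_2$ act by $h_0z_0=-z_0$, $h_0\bar z_0=\bar z_0$. Then $h_0\varphi_{z_0}=k\varphi_{z_0}$, and $\mathfrak{so}_3$ kills $\varphi_{z_0}$. For $a\in\mathbb{C}^3$, $b\in\mathbb{C}^2$ put $X_{a,b}(v)=\langle b,v\rangle a-\langle a,v\rangle b$. These elements span $\mathfrak{p}^+\oplus\mathfrak{p}^-$, and $[h_0,X_{a,b}]=X_{a,h_0b}$, so $\mathfrak{p}^-=\{X_{a,z_0}\}$ and $\mathfrak{p}^+=\{X_{a,\bar z_0}\}$. Since $X_{a,z_0}z_0=\langle z_0,z_0\rangle a-\langle a,z_0\rangle z_0=0$, the space $\mathfrak{p}^-$ kills $\varphi_{z_0}$. By the Poincar\'e--Birkhoff--Witt theorem $V^+=U(\mathfrak{p}^+)\varphi_{z_0}$. The eigenvalues of $h_0$ on $V^+$ are among $k,k+1,\dots$, the eigenspaces are finite-dimensional and $K_0$-stable, and the one for $k$ is $\mathbb{C}\varphi_{z_0}$.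

\emph{$V^+$ is unitary and irreducible.} Parametrize $X(U)=\{\langle u,u\rangle=-1\}$ by $u=(v,\sqrt{1+|v|^2}\,\zeta)$ with $v\in\mathbb{R}^3$, $\zeta\in S^1$. The measure $dv\,d\zeta$ is $\mathrm{O}(U)$-invariant: in polar coordinates $r\zeta$ on $\mathbb{R}^2$, Lebesgue measure on $U$ is $dv\,d\zeta\,r\,dr$, and $r\,dr=\frac12|d\langle u,u\rangle|$ for fixed $v$. Since $|u|^2=1+2|v|^2$ on $X(U)$ and $\int_{\mathbb{R}^3}(1+2|v|^2)^{-k}dv<\infty$, \eqref{eq:decay} shows that restriction is a continuous map $A_k(U)\to L^2(X(U))$. It is injective, because $\mathbb{R}_{>0}X(U)$ is dense in $\Gamma(U)$. So $A_k(U)$ has a continuous invariant inner product. A submodule $M\subset V^+$ is a sum of finite-dimensional $h_0$-eigenspaces, hence $V^+=M\oplus M^\perp$ with $M^\perp$ a submodule. The line $\mathbb{C}\varphi_{z_0}$, a full eigenspace, lies in $M$ or in $M^\perp$, and it generates $V^+$. So $M=V^+$ or $M=0$.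

\emph{Identification.} Let $\epsilon_1,\epsilon_2$ be the usual coordinates on the compact Cartan subalgebra, $\epsilon_1$ for $\mathrm{SO}(2)$ and $\epsilon_2$ for $\mathrm{SO}(3)$. The compact roots are $\pm\epsilon_2$ and the roots of $\mathfrak{p}^+$ are $\epsilon_1,\epsilon_1\pm\epsilon_2$, so $\rho_n=(\frac32,0)$, $\rho_c=(0,\frac12)$. For $\mu=(k,0)$ we get $\mu-\rho_n+\rho_c=(k-\frac32,\frac12)$, whose pairings with the roots of $\mathfrak{p}^+$ are $k-\frac32$, $k-1$, $k-2$. They are positive since $k>2$. An irreducible module generated by a given $K_0$-type killed by $\mathfrak{p}^-$ is the unique irreducible quotient of the corresponding generalized Verma module. So $V^+$ is the Harish-Chandra module of the holomorphic discrete series of scalar weight $k$. Complex conjugation of functions carries $V^+$ to $V^-$ and exchanges $\mathfrak{p}^\pm$, so $V^-$ is the antiholomorphic one. The eigenvalues of $h_0$ on $V^-$ are negative, so $V^+\perp V^-$.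

\emph{$V^+\oplus V^-$ is dense in $E(U)$.} Let $\lambda$ be a continuous functional on $A_k(U)$ that kills $V^+$. The function $g\mapsto\lambda(\varphi_{gz_0})$ on $\mathrm{SO}_0(U)$ is real analytic, as the composition of $g\mapsto gz_0$ with a holomorphic function on $\mathcal{D}$, and its derivatives at $1$ are values of $\lambda$ on $V^+$. So it vanishes, and by the Hahn--Banach theorem $\mathrm{SO}_0(U)\varphi_{z_0}\subset\overline{V^+}$. Conversely $V^+$ consists of derivatives of the orbit map. So $\overline{V^+}$ is the closed span of $\mathrm{SO}_0(U)\varphi_{z_0}$, and by conjugation $\overline{V^-}$ is that of $\mathrm{SO}_0(U)\varphi_{\bar z_0}$. The element $g_0=\operatorname{diag}(-1,1,1,1,-1)$ lies in the second component of $\mathrm{SO}(U)$ and exchanges $z_0$ and $\bar z_0$. By Witt's theorem $\mathcal{D}=\mathbb{R}_{>0}\,\mathrm{SO}(U)z_0$; the determinant can be adjusted by the reflection in $e_1$. Hence $E(U)$ is the closure of $V^+\oplus V^-$.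

\emph{Globalization.} Let $\sigma$ be the closure of $E(U)$ in $L^2(X(U))$. In both $E(U)$ and $\sigma$ the $K_0$-isotypic projections are continuous, and $V^+\oplus V^-$ is dense with finite-dimensional isotypic components; so it is exactly the space of $K_0$-finite vectors. An irreducible unitary representation is determined by its Harish-Chandra module, so $\sigma|_{\mathrm{SO}_0(U)}$ is the sum of the two discrete series. They are inequivalent and exchanged by $g_0$, so $\sigma$ is irreducible, and $\sigma=\sigma_k$. Finally $E(U)$ is a closed subrepresentation of $A_k(U)$, hence smooth of moderate growth, and the Casselman--Wallach theorem gives $E(U)\cong\sigma^\infty$.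
\end{proof}

Evaluation at any $u\in\Gamma(U)$ is a continuous functional on $E(U)$, nonzero because $\varphi_z(u)\ne0$, and invariant under the stabilizer of $\{\pm u\}$ because $k$ is even. With Lemma~\ref{lem:whittaker}, Proposition~\ref{prop:nilp} and Lemma~\ref{lem:rank} for $n=2$, $\dim V'=1$, this proves the assertions of Section~\ref{ss:idea} about $(G_0,H_0)$, and shows in passing that $\sigma_k$ is not generic. For odd $k$, evaluation at $u_0$ would change sign under half of $H_0$.

\section{The invariant functional for $\mathrm{SO}(4,3)$}\label{sec:A2}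

We prove Theorem~\ref{thm:A}(2). Choose orthogonal bases of $V$ and $V'$ consisting of vectors with $\langle v,v\rangle=\pm1$; let $|\cdot|$ be the Euclidean norm on $W$ for which the resulting basis is orthonormal, $v\cdot w$ its inner product, and $K=S(\mathrm{O}(4)\times\mathrm{O}(3))$ its stabilizer in $G$. Thus $V\perp V'$ for both forms.

\subsection{The induced representation as a space of functions}

Let $C=\{w\in W\setminus0:\langle w,w\rangle=0\}$. For $w\in C$ the space $U_w=w^\perp/\mathbb{R}w$ has signature $(3,2)$; let $\|\cdot\|_w$ be the quotient Euclidean norm on it. Both depend only on the line $\mathbb{R}w$. Fix $w_0\in C$ with $|w_0|=1$, and put $U=U_{w_0}$, $E=E(U)$, $P=\operatorname{Stab}_G(\mathbb{R}w_0)$. An element $p\in P$ acts on $w_0$ by a scalar $t$ and on $U$ by some $m\in\mathrm{SO}(U)$; the map $p\mapsto(t,m)$ identifies the Levi quotient with $\mathrm{GL}_1\times\mathrm{SO}(U)$. The nilradical is isomorphic to $\operatorname{Hom}(U,\mathbb{R}w_0)$, so $\delta_P(p)=|t|^5$.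

For $s\in\mathbb{C}$ let $I_s$ be the space of functions $f(w,u)$, for $w\in C$ and $u\in\Gamma(U_w)$, such that
$$f(tw,u)=|t|^{-5/2-s}f(w,u)\qquad(t\in\mathbb{R}^\times)$$
and such that $F(g)=f(gw_0,g\,\cdot)$ is a smooth function $G\to E$. In particular $f(w,\cdot)\in E(U_w)$ is even and homogeneous of degree $-k$. We have $F(gp)(u)=f(tgw_0,gmu)$, that is, $F(gp)=|t|^{-5/2-s}\sigma_k(m)^{-1}F(g)$. So $f\mapsto F$ identifies $I_s$, with the action $(gf)(w,u)=f(g^{-1}w,g^{-1}u)$, with $\operatorname{Ind}_P^G(|\cdot|^s\otimes\sigma_k^\infty)$. By Section~\ref{ss:ind} it suffices to find a nonzero $H$-invariant functional on $I_{i\nu}$.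

The group $K$ is transitive on $\{w\in C:|w|=1\}$ and transports the norms $\|\cdot\|_w$. So \eqref{eq:decay} gives
\begin{equation}\label{eq:basic}
|f(w,u)|\le c_0(f)\,|w|^{-5/2-\operatorname{Re}s}\,\|u\|_w^{-k},\qquad c_0(f)=\sup_{\kappa\in K,\ \|u\|_{w_0}=1}|F(\kappa)(u)| .
\end{equation}
For $Z\in\mathfrak{so}(W)$ let $L_Zf\in I_s$ be given by $(L_Zf)(w,u)=\frac{d}{dh}\big|_{h=0}f(e^{-hZ}w,e^{-hZ}u)$. Fix a basis $Z_i$ of $\mathfrak{so}(W)$ and put $c_1(f)=c_0(f)+\sum_ic_0(L_{Z_i}f)$. Both $c_0$ and $c_1$ are continuous seminorms on $I_s$.

\subsection{The integral over the open orbit}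

Let $X(V)=\{x\in V:\langle x,x\rangle=-1\}$, with the invariant measure $dx$ of Section~\ref{sec:sigma}, and $X'=\{y\in V':\langle y,y\rangle=1\}$. With $\varepsilon_+,\varepsilon_-$ the positive and the negative basis vector of $V'$, write
$$y=\pm(\cosh\tau\,\varepsilon_++\sinh\tau\,\varepsilon_-),\qquad u_y=\pm(\sinh\tau\,\varepsilon_++\cosh\tau\,\varepsilon_-),\qquad dy=d\tau ,$$
with the same sign in $y$ and $u_y$. The measure $dy$ is $\mathrm{O}(V')$-invariant. The vectors $\pm u_y$ are the two vectors of $V'$ orthogonal to $y$ with $\langle u,u\rangle=-1$; therefore $u_{h'y}=\pm h'u_y$ for $h'\in\mathrm{O}(V')$. Moreover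
\begin{equation}\label{eq:ynorm}
|y|^2=|u_y|^2=\cosh2\tau\ge\max(1,\tfrac12e^{2|\tau|}),\qquad(u_y\cdot y)^2=\sinh^22\tau=|y|^4-1 .
\end{equation}
So $|y|^{-\alpha}$ is integrable on $X'$ for every $\alpha>0$. For $x\in X(V)$, $y\in X'$ the vector $x+y$ lies in $C$, and $u_y\in(x+y)^\perp$ defines an element of $\Gamma(U_{x+y})$, again written $u_y$. We want to make sense of
\begin{equation}\label{eq:ell}
\ell_s(f)=\int_{X'}\int_{X(V)}f(x+y,u_y)\,dx\,dy .
\end{equation}

To see the behavior at infinity, rescale $x+y$. Write $x=(v,\sqrt{1+|v|^2}\,\zeta)$ with $v=|v|\omega$, $\omega\in S^2$, $\zeta\in S^1$, and put $\xi=(1+|v|^2)^{-1/2}\in(0,1]$. From $|v|^2=\xi^{-2}-1$ we get $|v|\,d|v|=-\xi^{-3}d\xi$, so $dv=|v|^2d|v|\,d\omega=\sqrt{1-\xi^2}\,\xi^{-4}d\xi\,d\omega$. Put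
$$w_1(\xi)=\zeta+\sqrt{1-\xi^2}\,\omega+\xi y,\qquad\Psi(\xi)=\sqrt{1-\xi^2}\,f(w_1(\xi),u_y)\qquad(0\le\xi\le1).$$
Then $x+y=\xi^{-1}w_1(\xi)$, so $f(x+y,u_y)=\xi^{5/2+s}f(w_1(\xi),u_y)$, and \eqref{eq:ell} becomes
\begin{equation}\label{eq:ellxi}
\ell_s(f)=\int_{X'}\int_{S^2\times S^1}\int_0^1\xi^{s-3/2}\,\Psi(\xi)\,d\xi\,d\omega\,d\zeta\,dy .
\end{equation}
At $\xi=0$ the point $w_1=\zeta+\omega$ is an isotropic vector of $V$, and $u_y$ is still a negative vector of $U_{w_1}$. There is no reason for $\Psi(0)$ to vanish, so the inner integral diverges for $\operatorname{Re}s\le\frac12$. For fixed $y$ the remedy is to subtract $\Psi(0)$ near $\xi=0$; this moves the boundary of convergence to $\operatorname{Re}s=-\frac12$ at the cost of a pole at $s=\frac12$, off the unitary axis. What has to be shown is that this can be done uniformly enough in $y$. The natural scale is $\xi\sim|y|^{-1}$, where $\xi y$ becomes comparable to $\zeta+\omega$, so we put $\epsilon_y=1/(2|y|)\le\frac12$.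

\subsection{Estimates}

\begin{lemma}\label{lem:est}
Let $f\in I_s$ and $r=\operatorname{Re}s$. There is a constant $C$, independent of $f,\xi,\omega,\zeta,y$ and bounded when $r$ ranges over a bounded set, such that:
\begin{enumerate}
\item[(a)] $|\Psi(\xi)|\le C\,c_0(f)\,|y|^{-k}$ for $0\le\xi\le\epsilon_y$;
\item[(b)] $\xi^{r-3/2}|\Psi(\xi)|\le C\,c_0(f)\,\xi^{k-4}|y|^{-5/2-r}$ for $\epsilon_y\le\xi\le1$;
\item[(c)] $|\Psi'(\xi)|\le C\,c_1(f)\,|y|^{1-k}$ for $0\le\xi\le\epsilon_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
The vectors $\zeta,\omega,y$ are orthogonal for the Euclidean product, so $|w_1|^2=2-\xi^2+\xi^2|y|^2$. By \eqref{eq:ynorm},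
$$\|u_y\|_{w_1}^2=|u_y|^2-\frac{(u_y\cdot w_1)^2}{|w_1|^2}=|y|^2-\frac{\xi^2(|y|^4-1)}{|w_1|^2}=\frac{(2-\xi^2)|y|^2+\xi^2}{|w_1|^2}\ge\frac{|y|^2}{|w_1|^2}.$$
Hence \eqref{eq:basic} gives
\begin{equation}\label{eq:key}
|f(w_1,u_y)|\le c_0(f)\,|w_1|^{k-5/2-r}\,|y|^{-k}.
\end{equation}

(a) If $\xi|y|\le\frac12$, then $1\le|w_1|^2\le3$.

(b) If $\xi|y|\ge\frac12$, then $\xi^2|y|^2\le|w_1|^2\le2+\xi^2|y|^2\le9\xi^2|y|^2$. So the left side is at most $C\,c_0(f)\,\xi^{r-3/2}(\xi|y|)^{k-5/2-r}|y|^{-k}$, which is the right side.

(c) We realize $d/d\xi$ by an element of the Lie algebra, to which \eqref{eq:key} applies. Let $\dot w_1=dw_1/d\xi=-\xi(1-\xi^2)^{-1/2}\omega+y$ and define $Z\in\mathfrak{so}(W)$ by $Zv=\langle\dot w_1,v\rangle\zeta-\langle\zeta,v\rangle\dot w_1$. We have $\langle\zeta,w_1\rangle=-1$, and $\langle\dot w_1,w_1\rangle=0$ because $\langle w_1,w_1\rangle=0$ identically; also $\langle\zeta,u_y\rangle=\langle\dot w_1,u_y\rangle=0$. So $Zw_1=\dot w_1$ and $Zu_y=0$. The pairs $(w,\tilde u)\in C\times W$ with $\langle w,\tilde u\rangle=0$ and $\langle\tilde u,\tilde u\rangle<0$ form a submanifold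 of $W\times W$, on which $f$ defines a smooth function, namely $F(\gamma(w))(\gamma(w)^{-1}\tilde u)$ for a local section $\gamma$ of $g\mapsto gw_0$. The curves $h\mapsto(w_1(\xi+h),u_y)$ and $h\mapsto(e^{hZ}w_1(\xi),e^{hZ}u_y)$ in it have the same tangent vector at $h=0$. Therefore $\frac{d}{d\xi}f(w_1,u_y)=-(L_Zf)(w_1,u_y)$. As $\xi\le\frac12$, we have $|\dot w_1|^2\le\frac13+|y|^2\le2|y|^2$, so the coefficients of $Z$ in the basis $Z_i$ are $O(|y|)$. Applying \eqref{eq:key} to the $L_{Z_i}f$, with $1\le|w_1|^2\le3$, bounds $\frac{d}{d\xi}f(w_1,u_y)$ by $C\,c_1(f)|y|^{1-k}$. The term from the derivative of $\sqrt{1-\xi^2}$, which is at most $1$ in absolute value, is bounded by $C\,c_0(f)|y|^{-k}$.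
\end{proof}

Inequality \eqref{eq:key} is where the model of Section~\ref{sec:sigma} pays off: $\langle u_y,u_y\rangle=-1$ while $\|u_y\|_{w_1}$ can be large, so the direction of $u_y$ approaches the boundary of the cone, and the decay $\|u\|^{-k}$ holds uniformly there.

\subsection{Continuation}

By (a), the integral of $|\xi^{s-3/2}\Psi|$ over $[0,\epsilon_y]$ is $O(|y|^{-k+1/2-r})$ when $r>\frac12$. By (b) and $k\ge4$, the integral over $[\epsilon_y,1]$ is $O(|y|^{-5/2-r})$. So \eqref{eq:ellxi}, and with it \eqref{eq:ell}, converges absolutely for $r>\frac12$, and there it equals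
\begin{equation}\label{eq:reg}
\int_{X'}\int_{S^2\times S^1}\Big[\int_0^{\epsilon_y}\xi^{s-\frac32}\big(\Psi(\xi)-\Psi(0)\big)d\xi+\frac{\epsilon_y^{\,s-\frac12}}{s-\frac12}\Psi(0)+\int_{\epsilon_y}^1\xi^{s-\frac32}\Psi(\xi)\,d\xi\Big]d\omega\,d\zeta\,dy .
\end{equation}
Let $\Sigma=\{s:\operatorname{Re}s>-\frac12,\ s\ne\frac12\}$, a connected open set containing $i\mathbb{R}$. For $s\in\Sigma$, (c) gives $|\Psi(\xi)-\Psi(0)|\le C\,c_1(f)\,\xi|y|^{1-k}$ and $\int_0^{\epsilon_y}\xi^{r-1/2}d\xi=\epsilon_y^{\,r+1/2}/(r+\frac12)$. So the three terms in the bracket are bounded by $c_1(f)$ times constant multiples of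
$$|y|^{1/2-k-r},\qquad|y|^{1/2-k-r},\qquad|y|^{-5/2-r},$$
with constants locally bounded on $\Sigma$. All exponents are negative. \emph{For $s\in\Sigma$ we define $\ell_s$ by \eqref{eq:reg}.} It is a continuous functional on $I_s$.

Formula \eqref{eq:reg} is not visibly invariant, so invariance has to be transported from $\operatorname{Re}s>\frac12$ along families $f_s\in I_s$. The class of families must be stable under $H$, which is why we allow a general multiplier $a$.

\begin{lemma}\label{lem:hol}
Let $a>0$ be a smooth function on $C$ with $a(tw)=|t|^{-1}a(w)$, let $f_*\in I_0$, and put $f_s(w,u)=a(w)^sf_*(w,u)\in I_s$. Then $s\mapsto\ell_s(f_s)$ is holomorphic on $\Sigma$.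
\end{lemma}

\begin{proof}
The functions $a(w)|w|>0$ and $a^{-1}L_Za$ are continuous on the compact space $C/\mathbb{R}^\times$. So the first is bounded above and below by positive constants and the second is bounded. From $L_Zf_s=a^s\big(s\,a^{-1}(L_Za)f_*+L_Zf_*\big)$ it follows that $c_1(f_s)$ is locally bounded in $s$. Thus \eqref{eq:reg} is a sum of three multiple integrals whose integrands are holomorphic in $s$ and dominated, locally uniformly in $s\in\Sigma$, by fixed integrable functions. Dominated convergence gives continuity, and Fubini's and Morera's theorems give holomorphy.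
\end{proof}

\subsection{Invariance and nonvanishing}

Let $h=(h_V,h')\in H$. For $\operatorname{Re}s>\frac12$ and $f\in I_s$ we have $(hf)(x+y,u_y)=f(h_V^{-1}x+h'^{-1}y,h'^{-1}u_y)$, and $h'^{-1}u_y=\pm u_{h'^{-1}y}$. Since $f$ is even in $u$ and $dx,dy$ are invariant, \eqref{eq:ell} gives $\ell_s(hf)=\ell_s(f)$. Now let $f\in I_{i\nu}$; put $f_*=|w|^{i\nu}f\in I_0$ and $f_s=|w|^{-s}f_*$, so that $f_{i\nu}=f$. Then $hf_s=|h^{-1}w|^{-s}\,hf_*$. Lemma~\ref{lem:hol} applies to both families, with $a=|w|^{-1}$ and $a=|h^{-1}w|^{-1}$. By the identity theorem $\ell_s(hf_s)=\ell_s(f_s)$ on $\Sigma$, and $s=i\nu$ gives $\ell_{i\nu}(hf)=\ell_{i\nu}(f)$.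

To see that $\ell_{i\nu}\ne0$ we test it on a function supported inside the open orbit, where no regularization takes place. Let $C^+$ be the open set of $v+v'\in C$ with $v\in V$, $v'\in V'$, $\langle v',v'\rangle>0$. The map $(x,y,t)\mapsto t(x+y)$ is a diffeomorphism $X(V)\times X'\times\mathbb{R}_{>0}\to C^+$, with $t=\langle v',v'\rangle^{1/2}$. Let $S=\{x+y\}\cong X(V)\times X'$ be the slice $t=1$. Fix $x_0+y_0\in S$ and a neighborhood $B$ of it in $S$ with $B\cap(-B)=\emptyset$, on which the submersion $g\mapsto gw_0$ has a smooth section $\gamma$. The lines $\mathbb{R}w$, $w\in B$, are distinct, since a line meets $S$ at most in a pair $\pm w$. Let $\varphi=\varphi_z\in E$ and let $\beta\ge0$ be a nonzero smooth function with compact support in $B$. Put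
$$f(tw,u)=|t|^{-5/2-i\nu}\beta(w)\,\varphi(\gamma(w)^{-1}u)\qquad(w\in B,\ t\in\mathbb{R}^\times,\ u\in\Gamma(U_w)),$$
and $f=0$ for first arguments outside $\mathbb{R}^\times B$. If $gw_0=tw$, then $p=\gamma(w)^{-1}g\in P$ acts on $U$ by some $m$, and $F(g)=|t|^{-5/2-i\nu}\beta(w)\sigma_k(m)^{-1}\varphi\in E$ with $t,w,m$ smooth in $g$. As $\mathbb{R}^\times\operatorname{supp}\beta$ is closed in $C$, the function $F$ is smooth on $G$, and $f\in I_{i\nu}$. If $f(x+y,\cdot)\ne0$, then $x+y$ lies in the compact set $\pm\operatorname{supp}\beta$. So $\Psi$ vanishes for $\xi$ below a fixed positive bound, $\Psi(0)=0$, and \eqref{eq:reg} reduces to \eqref{eq:ell}. Since $f(-w,u_{-y})=f(w,-u_y)=f(w,u_y)$, the sets $B$ and $-B$ contribute equally: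
$$\ell_{i\nu}(f)=2\int_B\beta(x+y)\,\varphi\big(\gamma(x+y)^{-1}u_y\big)\,dx\,dy .$$
The second factor of the integrand is continuous and nonzero at $x_0+y_0$, so near that point its values lie in an open half plane bounded by a line through $0$. For $\beta$ supported there the integral is nonzero. This proves Theorem~\ref{thm:A}(2), and with it Theorem~\ref{thm:A}. \qed

\section{Higher rank: proof of Theorem~\ref{thm:C}}\label{sec:C}

Since $c+d=n-1$ and $c-d\in\{0,1\}$, the signature differences of $V$ and $V'$ are $1-(c-d)$ and $c-d$, both in $\{0,1\}$, and $W=V\oplus V'$ has signature $(n+1,n)$. So the pair is split. As $\dim V'=n-1$, Lemma~\ref{lem:whittaker}, Proposition~\ref{prop:nilp} and Lemma~\ref{lem:rank} exclude generic distinguished representations. It remains to construct a tempered one. Explicit coordinates are no longer available. Instead we write the functional as an integral over $G/P$ against complex powers of polynomials, and continue it by resolving their zero set. The price is that we control only parameters off finitely many subspaces, which is enough.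

\subsection{The induced representation and the semi-invariants}

Let $j=n-2$. Fix linearly independent, isotropic, mutually orthogonal vectors $w_1,\dots,w_j\in W$, let $S_i$ be the span of $w_1,\dots,w_i$, and let $P$ be the stabilizer of the flag $S_1\subset\dots\subset S_j$. The space $U=S_j^\perp/S_j$ has signature $(3,2)$. An element $p\in P$ acts by $t_i$ on $S_i/S_{i-1}$ and by $m\in\mathrm{SO}(U)$ on $U$; the Levi quotient is $\mathrm{GL}_1^j\times\mathrm{SO}(U)$. In the sum of the roots of the nilradical, $\epsilon_i$ ($i\le j$) occurs once from $\epsilon_i$ and twice from each pair $\epsilon_i\pm\epsilon_l$ with $l>i$, and cancels in the pairs $\epsilon_l\pm\epsilon_i$ with $l<i$. So $\delta_P^{1/2}=\prod_i|t_i|^{\rho_i}$ with $\rho_i=n+\frac12-i$. Let $k\ge4$ be even, $E=E(U)$, and for $s\in\mathbb{C}^j$ let $I_s$ be the space of smooth $F:G\to E$ with $F(gp)=\prod_i|t_i|^{-s_i-\rho_i}\sigma_k(m)^{-1}F(g)$. By Section~\ref{ss:ind} it suffices to find a nonzero $H$-invariant functional on $I_s$ for some $s\in i\mathbb{R}^j$.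

Let $\operatorname{pr}':W\to V'$ be the projection and $w_i'(g)=\operatorname{pr}'(gw_i)$. Let $\Delta_i(g)$ be the Gram determinant of $w_1'(g),\dots,w_i'(g)$. Since $\dim V'=j+1$, the $j$ vectors $w_i'(g)$ have a ``cross product'' $u'(g)\in V'$, defined by
$$\langle u'(g),v'\rangle\,\mathrm{vol}=w_1'(g)\wedge\dots\wedge w_j'(g)\wedge v'\qquad(v'\in V'),$$
where $\mathrm{vol}$ is the exterior product of an orthonormal basis of $V'$. It lies in $V'$ and is orthogonal to each $w_i'(g)$, hence to $gS_j$. Let $\hat u(g)\in U$ be the class of $g^{-1}u'(g)\in S_j^\perp$; it plays the role of $u_y$. For $h=(h_V,h')\in H$ and $p\in P$: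
\begin{enumerate}
\item[(1)] $\Delta_i(hg)=\Delta_i(g)$ and $\hat u(hg)=\det(h')\hat u(g)=\pm\hat u(g)$. Indeed $w_i'(hg)=h'w_i'(g)$, and the defining identity gives $u'(hg)=\det(h')h'u'(g)$.
\item[(2)] $\Delta_i(gp)=(t_1\cdots t_i)^2\Delta_i(g)$ and $\hat u(gp)=t_1\cdots t_j\,m^{-1}\hat u(g)$, because $p$ multiplies $w_1\wedge\dots\wedge w_i$ by $t_1\cdots t_i$.
\item[(3)] $\langle\hat u,\hat u\rangle=\langle u',u'\rangle=(-1)^d\Delta_j$, because the Hodge star multiplies the induced quadratic form by $\langle\mathrm{vol},\mathrm{vol}\rangle=(-1)^d$.
\end{enumerate}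
Let $\Omega=\{g:\Delta_i(g)\ne0\text{ for all }i,\ \langle\hat u(g),\hat u(g)\rangle<0\}$, an open set invariant under $H$ on the left and $P$ on the right. It is nonempty. Take an orthonormal basis $y_1,\dots,y_{j+1}$ of $V'$ with $y_{j+1}$ negative, which is possible as $d\ge1$. Among $y_1,\dots,y_j$ there are $c$ positive and $d-1$ negative vectors, so $V$, of signature $(d+2,c+1)$, contains orthogonal $x_1,\dots,x_j$ with $\langle x_i,x_i\rangle=-\langle y_i,y_i\rangle$. By Witt's theorem there is $g\in\mathrm{O}(W)$ with $gw_i=x_i+y_i$, and composing with a reflection in a nonisotropic vector of $S_j^\perp$ we may take $g\in G$. Then $\Delta_i(g)=\pm1$ and $u'(g)=\pm y_{j+1}$, so $g\in\Omega$.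

\subsection{The functional in the range of convergence}

By (2) and homogeneity, $F(gp)(\hat u(gp))=\prod_l|t_l|^{-s_l-\rho_l-k}F(g)(\hat u(g))$ for $g\in\Omega$. We look for exponents $e_i$ such that
\begin{equation}\label{eq:integrand}
\Phi_{F,s}(g)=1_\Omega(g)\prod_{i=1}^j|\Delta_i(g)|^{e_i}\,F(g)(\hat u(g))
\end{equation}
transforms by $\delta_P^{-1}$. The condition is $2(e_l+\dots+e_j)-s_l-\rho_l-k=-2\rho_l$ for all $l$, and since $\rho_l-\rho_{l+1}=1$ and $\rho_j=\frac52$ its solution is
$$2e_i=s_i-s_{i+1}-1\quad(i<j),\qquad2e_j=s_j-\tfrac52+k .$$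
(For $n=3$ and $gw_1=w_1(\xi)$ as in Section~\ref{sec:A2}, $\Delta_1=\xi^2$ and $u'(g)=\pm\xi u_y$, so $\Phi_{F,s}=\xi^{s-5/2}f(w_1(\xi),u_y)$; the area element $\xi\,d\xi\,d\tau$ of $V'$ accounts for the exponent $s-\frac32$ in \eqref{eq:ellxi}.) The $e_i$ are affine functions of $s$ with real coefficients and linearly independent linear parts, so
$$\Sigma_0=\{s:\operatorname{Re}e_i>0\ (i<j),\ \operatorname{Re}e_j>k/2\}$$
is a nonempty open set. On compact subsets of $G$ we have $|F(g)(\hat u)|\le C|\hat u|^{-k}$ by \eqref{eq:decay}, and $|\Delta_j|\le|\hat u|^2$ by (3). So $\Phi_{F,s}$ is locally bounded for $s\in\Sigma_0$, and $\ell_s(F)=\int_{G/P}\Phi_{F,s}$ is defined. By (1) and evenness, $\Phi_{hF,s}(g)=\Phi_{F,s}(h^{-1}g)$, so $\ell_s$ is $H$-invariant for $s\in\Sigma_0$.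

\subsection{Continuation by resolution of singularities}

Call a family $F_s\in I_s$ \emph{holomorphic} if $(g,s)\mapsto F_s(g)$ is a smooth map $G\times\mathbb{C}^j\to E$, holomorphic in $s$. Left translates of holomorphic families are holomorphic. Every $F\in I_{s^0}$ belongs to one with the same support: with $\nu_i(g)$ the Euclidean norm of $gw_1\wedge\dots\wedge gw_i$ and $\nu_0=1$, take $F_s=\prod_i(\nu_{i-1}/\nu_i)^{s_i-s_i^0}F$.

\begin{lemma}\label{lem:cont}
There are finitely many nonconstant affine functions $a(s)$ on $\mathbb{C}^j$ with real coefficients such that, with $\mathcal{H}$ the union of the hyperplanes $\{a(s)=-i\}$, $i=1,2,\dots$, the following holds. For each $s\notin\mathcal{H}$ there is a continuous functional $\ell_s$ on $I_s$, equal to the one above for $s\in\Sigma_0$, and $s\mapsto\ell_s(F_s)$ is holomorphic on $\mathbb{C}^j\setminus\mathcal{H}$ for every holomorphic family $F_s$.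
\end{lemma}

Two features are not standard. The factor $F(g)(\hat u(g))$ is singular where $\hat u=0$, so $|\hat u|^2$ is resolved together with the $\Delta_i$. And $\hat u$ reaches the boundary of $\Gamma(U)$ on the boundary of $\Omega$, so smoothness up to the boundary is needed to integrate by parts.

\begin{proof}
\emph{Resolution.} Let $\gamma$ be an analytic section of $G\to G/P$ over a connected analytic chart $O$, and let $\Phi=|\hat u|^2\prod_i\Delta_i$, evaluated along $\gamma$. It is real analytic, and by (3) it vanishes exactly where $\prod_i\Delta_i$ does. It is not identically zero: otherwise, by (2), the polynomial function $\prod_i\Delta_i$ would vanish on an open subset of $G$, which is Zariski dense in the connected group $\mathbf{G}$, contradicting $\Omega\ne\emptyset$. By Hironaka's theorem, after shrinking $O$ around any given point, there is a proper analytic map $\varpi:\tilde O\to O$ of manifolds, an isomorphism over $\{\Phi\ne0\}$, such that near each point of $\tilde O$, in suitable analytic coordinates $x_l$ centered at that point, $\Phi\circ\varpi$ is a monomial times a nowhere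 vanishing function (a unit). Cover the compact manifold $G/P$ by finitely many such $O$, with a partition of unity $\beta_O$. Each $\varpi^{-1}(\operatorname{supp}\beta_O)$ is compact; cover it by finitely many coordinate cubes $Q$, small enough for what follows, with a partition of unity $\beta_Q$. We regard $\Delta_i$ and $\hat u$ as functions on $Q$.

\emph{Structure on a cube.} The ring of convergent power series is factorial and the $x_l$ are primes in it, so each factor of $\Phi$ is a monomial times a unit. Write $\Delta_i=\upsilon_i\prod_lx_l^{n_{li}}$ with units $\upsilon_i$. Since $|\hat u|^2\ge0$ does not change sign across $x_l=0$, its exponents are even: $|\hat u|^2=\mathfrak{m}^2\cdot(\text{unit})$ with $\mathfrak{m}=\prod_lx_l^{m_l}$. An analytic function bounded by $C|\mathfrak{m}|$ is divisible by $\mathfrak{m}$: if $m_l>0$, it vanishes on $x_l=0$, so it is divisible by $x_l$, and the quotient is bounded by $C|\mathfrak{m}/x_l|$ by continuity; now use induction. Applying this to the components of $\hat u$ gives $\hat u=\mathfrak{m}\tilde u$ with $\tilde u$ analytic and $|\tilde u|^2$ a unit.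 By (3), $\Delta_j=\pm\mathfrak{m}^2\langle\tilde u,\tilde u\rangle$, so $n_{lj}\ge2m_l$.

On each open orthant of $Q$ the $\Delta_i$ are nonzero, hence of constant sign, so by (3) the orthant lies over $\Omega$ or over its complement. The Jacobian determinant $J_\varpi$ is nonzero there as well, so $|J_\varpi|=\pm J_\varpi$ with a constant sign. On the closure of an orthant over $\Omega$ we have $\tilde u\ne0$ and $\langle\tilde u,\tilde u\rangle\le0$, so $\tilde u\in\Gamma(U)$, and $F(\gamma)(\hat u)=|\mathfrak{m}|^{-k}F(\gamma)(\tilde u)$ on the open orthant. Seeley's extension theorem gives a continuous linear extension operator from smooth functions on $\Gamma_1$ to smooth functions on the unit sphere, hence, by homogeneity under $\mathbb{R}_{>0}$, a continuous linear extension operator $\mathcal{E}:A_k(U)\to C^\infty(U\setminus0)$. For $F\in I_s$ put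
$$\phi_{F,s}(x)=\pm\beta_Q(x)\,(\beta_Oj)(\varpi x)\,J_\varpi(x)\prod_i|\upsilon_i(x)|^{e_i}\,\big(\mathcal{E}F(\gamma(\varpi x))\big)(\tilde u(x)),$$
with $j$ the positive density of Section~\ref{ss:ind}. This is a smooth function with compact support in $Q$, whose derivatives are bounded by continuous seminorms of $F$; for a holomorphic family, $\phi_{F_s,s}$ is smooth in $(x,s)$ and holomorphic in $s$. Discarding sets of measure zero and reflecting coordinates, we find that for $s\in\Sigma_0$ the value $\ell_s(F)$ is a finite sum of integrals
$$\int_{x_l>0}\prod_lx_l^{a_l(s)}\,\phi_{F,s}(x)\,dx,\qquad a_l(s)=\sum_in_{li}\,e_i-km_l .$$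

\emph{Integration by parts.} If $n_{li}=0$ for all $i$, then $m_l=0$ and $a_l=0$. Otherwise $a_l$ is nonconstant, by linear independence of the linear parts of the $e_i$; these are the functions $a$ of the statement. On $\Sigma_0$ we have $\operatorname{Re}a_l\ge n_{lj}k/2-km_l\ge0$, so for every integer $R\ge0$ the integral equals
$$\prod_l\frac{(-1)^R}{(a_l+1)\cdots(a_l+R)}\int_{x_l>0}\prod_lx_l^{a_l+R}\,\Big(\prod_l\partial_l^R\Big)\phi_{F,s}\,dx .$$
For $s\notin\mathcal{H}$ define $\ell_s(F)$ as the sum of these expressions, with $R$ so large that $\operatorname{Re}a_l+R>0$ for all $l$; a further integration by parts shows that the choice of $R$ does not matter. Continuity in $F$ and holomorphy in $s$ follow from the properties of $\phi_{F,s}$.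
\end{proof}

The family $\mathcal{H}$ is locally finite, so $\mathbb{C}^j\setminus\mathcal{H}$ is open and connected. A hyperplane of $\mathcal{H}$ has the form $\sum_ic_is_i=b$ with $b,c_i$ real and $(c_i)\ne0$ from a finite list. For $s\in i\mathbb{R}^j$ the left side is imaginary, so the equation forces $\sum_ic_is_i=0$. Hence $\mathcal{H}\cap i\mathbb{R}^j$ lies in finitely many proper subspaces. Fix $s^0\in i\mathbb{R}^j\setminus\mathcal{H}$.

For $F\in I_{s^0}$ in a holomorphic family $F_s$ and $h\in H$, the functions $\ell_s(hF_s)$ and $\ell_s(F_s)$ are holomorphic on $\mathbb{C}^j\setminus\mathcal{H}$ and agree on $\Sigma_0$. So $\ell_{s^0}$ is $H$-invariant. If the support of $F$ is compact modulo $P$ and contained in $\Omega$, then $\int_{G/P}\Phi_{F_s,s}$ is entire in $s$, so $\ell_{s^0}(F)=\int_{G/P}\Phi_{F,s^0}$. Take a smooth section $\gamma$ over a chart $O$ inside $\Omega/P$, a bump function $\beta\ge0$ on $O$ and $\varphi=\varphi_z\in E$, and let $F(\gamma(x)p)=\beta(x)\prod_i|t_i|^{-s_i^0-\rho_i}\sigma_k(m)^{-1}\varphi$, extended by zero. Then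
$$\ell_{s^0}(F)=\int_O\beta(x)\prod_i|\Delta_i(\gamma(x))|^{e_i}\,\varphi\big(\hat u(\gamma(x))\big)\,j(x)\,dx ,$$
the integral of $\beta$ against a continuous nowhere vanishing function. It is nonzero when the support of $\beta$ is small. So some irreducible tempered summand of $I_{s^0}$ is $H$-distinguished. \qed

\section{The criterion for generic distinguished representations}\label{sec:B}

In Theorem~\ref{thm:B}, (i)$\Rightarrow$(ii) is Lemma~\ref{lem:whittaker} with Proposition~\ref{prop:nilp}. The implication (ii)$\Rightarrow$(iii) uses only regularity, and we shall need it in that form.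

\begin{lemma}\label{lem:borel}
Let $\mathbf{G}$ be split. If $\mathfrak{q}$ contains a regular element of $\mathfrak{g}$, then (iii) holds.
\end{lemma}

\begin{proof}
The regular elements of $\mathfrak{q}$ form a nonempty Zariski open subset. With $\mathfrak{u}$ as in Section~\ref{ss:realform}, $\mathfrak{q}\cap\mathfrak{u}$ is a real form of $\mathfrak{q}$, hence Zariski dense, and it consists of semisimple elements. So there is a regular semisimple $X\in\mathfrak{q}$. Its centralizer $\mathfrak{t}$ is a Cartan subalgebra, $\theta$-stable since $\theta X=-X$, and no root of $\mathfrak{t}$ vanishes at $X\in\mathfrak{t}\cap\mathfrak{q}$. Let $T$ be the corresponding maximal torus of $\mathbf{G}(\mathbb{C})$. The involution $\theta$ acts on the cocharacter lattice of $T$, and the sublattice $Y^-$ on which it acts by $-1$ spans $\mathfrak{t}\cap\mathfrak{q}$ over $\mathbb{C}$. So no root vanishes identically on $Y^-$, and there is $y\in Y^-$ on which no root vanishes. The Borel subgroup containing $T$ whose roots are those positive on $y$ is sent by $\theta$ to the one defined by $\theta y=-y$, which is opposite.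

Pairs of opposite Borel subgroups form an open orbit in the square of the flag variety. So the Borel subgroups $B$ with $\theta(B)$ opposite to $B$ form a nonempty Zariski open subset of the flag variety. Since $\mathbf{G}$ is split, the big cell is an affine space over $\mathbb{R}$, so real points are Zariski dense, and real points are the Borel subgroups defined over $\mathbb{R}$.
\end{proof}

\begin{proof}[Proof of (iii)$\Rightarrow$(i)]
The idea is that $H$ then has a semi-invariant polynomial on $G/B$ whose positive powers define invariant functionals on principal series with very dominant parameter, without any question of convergence.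

\emph{The functional.} The group $\mathbf{T}=\mathbf{B}\cap\theta(\mathbf{B})$ is a $\theta$-stable maximal torus defined over $\mathbb{R}$. It is isomorphic to $\mathbf{B}/\mathbf{N}$, with $\mathbf{N}$ the unipotent radical, and is split because all Borel subgroups over $\mathbb{R}$ are $G$-conjugate. Since $\theta$ sends positive roots to negative roots, $-\theta$ permutes the positive roots and coroots. Let $\lambda$ be a regular dominant character of $\mathbf{T}$, $V_\lambda$ the irreducible representation of highest weight $\lambda$, defined over $\mathbb{R}$, and $v_\lambda$ a real highest weight vector. Let $v_\lambda^*\in V_\lambda^*$ be the vector of weight $-\lambda$ with $\langle v_\lambda^*,v_\lambda\rangle=1$. It is a lowest weight vector, so its line is stable under the opposite group $\theta(\mathbf{B})$. Put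
$$Q(g)=\langle v_\lambda^*,\theta(g)^{-1}g\,v_\lambda\rangle .$$
Then $Q(1)=1$ and $Q(hg)=Q(g)$ for $h\in H$. For $b\in B=\mathbf{B}(\mathbb{R})$ with torus part $t$ we have $bv_\lambda=\lambda(t)v_\lambda$ and $\theta(b)v_\lambda^*=\lambda(\theta(t))^{-1}v_\lambda^*$, so $Q(gb)=\mu(t)Q(g)$ with $\mu=\lambda-\lambda\circ\theta$. For a positive root $\alpha$, $\langle\mu,\alpha^\vee\rangle=\langle\lambda,\alpha^\vee\rangle+\langle\lambda,-\theta\alpha^\vee\rangle$ is a positive integer.

For a positive character $\chi$ of $T=\mathbf{T}(\mathbb{R})$ let $I(\chi)=\operatorname{Ind}_B^G\chi$, and define $\langle d\chi,\alpha^\vee\rangle$ by $\chi(\alpha^\vee(r))=r^{\langle d\chi,\alpha^\vee\rangle}$ for $r>0$. Fix an irrational $s>0$ and put $\chi_s=|\mu|^s\delta_B^{1/2}$. For $\phi\in I(\chi_s)$ we have $\phi(gb)=|\mu(t)|^{-s}\delta_B(b)^{-1}\phi(g)$, so the continuous function $|Q|^s\phi$ transforms by $\delta_B^{-1}$, and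
$$\ell(\phi)=\int_{G/B}|Q|^s\phi$$
is a continuous $H$-invariant functional. It is positive on any $\phi\ge0$ with $\phi(1)>0$.

\emph{Irreducibility.} For every positive root $\alpha$, the number $\langle d\chi_s,\alpha^\vee\rangle=s\langle\mu,\alpha^\vee\rangle+\langle\rho,\alpha^\vee\rangle$ is positive and irrational, where $\rho$ is half the sum of the positive roots. Let $\dot w_0\in G$ represent the longest element $w_0$ of the Weyl group. We recall two standard facts on the intertwining operator $(A\phi)(g)=\int_N\phi(gn\dot w_0)\,dn$ from $I(\chi)$ to $I(w_0\chi)$, valid when $d\chi$ is strictly dominant. First, the integral converges absolutely, and by Langlands' theorem the image of $A$ on Harish-Chandra modules is irreducible. Second, for a reduced expression $w_0=s_{\alpha_1}\cdots s_{\alpha_m}$, the operator $A$ is a composition of $m$ operators, the $i$-th being induced from the analogous convergent operator for the Levi subgroup $L_i$ of semisimple rank one with root $\alpha_i$ and the character $\chi_i=s_{\alpha_{i+1}}\cdots s_{\alpha_m}\chi$; here $\langle d\chi_i,\alpha_i^\vee\rangle=\langle d\chi,\beta_i^\vee\rangle$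 with $\beta_i=s_{\alpha_m}\cdots s_{\alpha_{i+1}}\alpha_i$ a positive root. Take $\chi=\chi_s$. The group $\mathrm{SL}_2(\mathbb{R})$ maps to $L_i$ and acts transitively on its flag manifold $\mathbb{P}^1(\mathbb{R})$. So the source and the target of the $i$-th rank one operator restrict to principal series of $\mathrm{SL}_2(\mathbb{R})$ with parameters $\pm\langle d\chi_s,\beta_i^\vee\rangle\notin\mathbb{Z}$, and these are irreducible. The operator is nonzero on positive functions, so it is an isomorphism. Hence $A$ is an isomorphism, and $I(\chi_s)$ is irreducible.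

\emph{Genericity.} Let $\psi$ be a nondegenerate unitary character of $N$. The Jacquet integral $\mathcal{J}(\phi)=\int_N\phi(n\dot w_0)\psi(n)\,dn$ is dominated by the integral defining $A$ at $g=1$, so it converges absolutely and is continuous. The substitution $n\mapsto n_0n$ gives $\mathcal{J}(n_0\phi)=\psi(n_0)\mathcal{J}(\phi)$. Any compactly supported smooth function on $N$ is of the form $n\mapsto\phi(n\dot w_0)$, with $\phi$ supported in the open cell $N\dot w_0B$, so $\mathcal{J}\ne0$. Thus $I(\chi_s)$ is irreducible, generic and $H$-distinguished.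
\end{proof}

\section{Semisimple rank at most two: proof of Theorem~\ref{thm:D}}\label{sec:D}

Let $(\mathbf{G},\mathbf{H})$ be split with $\mathbf{G}$ of semisimple rank at most $2$. If $\mathfrak{q}$ contains a regular element, then Lemma~\ref{lem:borel} and Theorem~\ref{thm:B} provide a generic distinguished representation. We assume that it does not, and show that no tempered representation is distinguished.

\subsection{Reduction to two cases}

The involution $\theta$ permutes the simple ideals of $[\mathfrak{g},\mathfrak{g}]$, which are defined over $\mathbb{R}$ since $\mathbf{G}$ is split. An element is regular if and only if its component in each simple ideal is. If $\theta$ exchanges two ideals and $X$ is regular in the first, then $X-\theta X\in\mathfrak{q}$ is regular in their sum. So some $\theta$-stable simple ideal $\mathfrak{g}_1$ has no regular element in $\mathfrak{g}_1\cap\mathfrak{q}$. By the classification of real forms, the nontrivial involutions of the simple Lie algebras of rank at most $2$, up to automorphisms, are determined by their fixed algebras: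
$$\mathfrak{sl}_2\supset\mathfrak{so}_2;\qquad\mathfrak{sl}_3\supset\mathfrak{so}_3,\ \mathfrak{gl}_2;\qquad\mathfrak{so}_5\supset\mathfrak{so}_3\oplus\mathfrak{so}_2,\ \mathfrak{so}_4;\qquad G_2\supset\mathfrak{so}_4 .$$
The involution equal to $(-1)^i$ on the part $\mathfrak{g}_1(i)$ of the grading by height has a regular nilpotent element, the sum of simple root vectors, in its $-1$ eigenspace. The heights of the positive roots are $1$; $1,1,2$; $1,1,2,3$; $1,1,2,3,4,5$ in the four types, so its fixed algebra has dimension $1,4,4,6$. This accounts for $\mathfrak{so}_2$, $\mathfrak{gl}_2$, $\mathfrak{so}_3\oplus\mathfrak{so}_2$ and the case of $G_2$. For $X\mapsto-X^{T}$ on $\mathfrak{sl}_3$, the element $\operatorname{diag}(1,0,-1)$ of the $-1$ eigenspace is regular. So either $\theta$ is trivial on $\mathfrak{g}_1$, or $\mathfrak{g}_1=[\mathfrak{g},\mathfrak{g}]=\mathfrak{so}_5$ with fixed algebra $\mathfrak{so}_4$. Suppose that $\pi$ is tempered with a nonzero $H$-invariant functional $\ell$.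

\subsection{The involution is trivial on a simple ideal}

Let $G_1\subset G$ be the connected subgroup with complexified Lie algebra $\mathfrak{g}_1$. It is contained in $H$, normal in $G$, and noncompact because $\mathfrak{g}_1$ is split; its image in $G/Z$ is closed and noncompact. For $g\in G$, $n\in G_1$, $v\in\pi$ we have $\ell(g(nv-v))=\ell((gng^{-1})gv)-\ell(gv)=0$. The set of $v'$ with $\ell(gv')=0$ for all $g$ is a proper closed invariant subspace, so it is $0$, and $G_1$ acts trivially on $\pi$. Then the absolute value of a nonzero $K$-finite matrix coefficient is a continuous function on $G/Z$ that is constant along cosets of a closed subgroup of infinite volume. It lies in no $L^p(G/Z)$ with $p<\infty$, contradicting temperedness.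

\subsection{The case $\mathfrak{so}_4\subset\mathfrak{so}_5$}

\emph{Reduction to $\mathrm{Sp}_4(\mathbb{R})$.} The real form of $[\mathfrak{g},\mathfrak{g}]$ is $\mathfrak{so}(3,2)$. The automorphism group of $\mathfrak{so}_5$ is $\mathrm{SO}_5(\mathbb{C})$, so $\theta=\operatorname{Ad}(\epsilon)$ for a unique $\epsilon$, which is real and has $\epsilon^2=1$; as the fixed algebra is $\mathfrak{so}_4$, $-\epsilon$ is the reflection in a nonisotropic real vector $v$. The fixed algebra is $\mathfrak{so}(2,2)$ if $v$ is positive and $\mathfrak{so}(3,1)$ if $v$ is negative. \emph{This is the only place where splitness of $\mathbf{H}^\circ$ is used}: it excludes $\mathfrak{so}(3,1)$, which has real rank $1$ and for which the assertion fails by Section~\ref{sec:sigma}. The group $\mathrm{SO}_0(3,2)$ is transitive on positive unit vectors, so under $\mathfrak{so}(3,2)\cong\mathfrak{sp}_4(\mathbb{R})$ all split fixed algebras of this type are conjugate by $\mathrm{Sp}_4(\mathbb{R})$. We may therefore assume that ours is $\mathfrak{sl}_2(\mathbb{R})\oplus\mathfrak{sl}_2(\mathbb{R})$, the stabilizer of a decomposition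 of $\mathbb{R}^4$ into two symplectic planes. Let $\mathfrak{s}$ be its complexification.

The simply connected cover of the derived group gives a map $\mathrm{Sp}_4(\mathbb{R})\to G$ with finite kernel, whose image together with $Z$ generates a normal subgroup of finite index. So $\pi$ restricts to a finite direct sum of irreducible tempered representations of $\mathrm{Sp}_4(\mathbb{R})$, and one of them, $\tau$, carries a nonzero $\mathfrak{s}$-invariant functional. From now on $\mathfrak{g}=\mathfrak{sp}_4$ and $K=\mathrm{U}(2)$. The plan is to show that $\tau$ is small, that small tempered representations are lowest or highest weight modules, and that these have no $\mathfrak{s}$-invariant functional.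

\emph{$\tau$ is small.} Let $\operatorname{GKdim}M=\dim AV(M)$ be the Gelfand--Kirillov dimension of a Harish-Chandra module. We use three standard properties: for irreducible $M$ it equals $\frac12\dim\mathcal{V}(\operatorname{Ann}M)$; it does not increase on passing to a subquotient or tensoring with a finite-dimensional module; and induction from a parabolic subgroup adds the dimension of the nilradical. By Proposition~\ref{prop:nilp} and Lemma~\ref{lem:rank} with $n=2$, $\mathcal{V}(\operatorname{Ann}\tau)$ is a proper closed subset of the irreducible variety $\mathcal{N}$, of dimension $8$. So $\operatorname{GKdim}\tau_K<4$.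

\emph{Small tempered representations.} By Knapp and Zuckerman \cite{KZ}, $\tau=\operatorname{Ind}_{MAN}(\sigma\otimes\text{unitary character})$ with $\sigma$ a discrete series or a limit of discrete series of $M$. For the minimal parabolic subgroup $\operatorname{GKdim}\tau_K=4+0$. The two maximal ones have Levi factors $\mathrm{GL}_2$ and $\mathrm{GL}_1\times\mathrm{SL}_2$ and nilradicals of dimension $3$, and $\sigma$ is infinite-dimensional, so $\operatorname{GKdim}\tau_K=3+1$. Hence $\tau$ is itself a discrete series or a limit of discrete series.

Let $T=\mathrm{SO}(2)\times\mathrm{SO}(2)\subset\mathrm{SL}_2(\mathbb{R})\times\mathrm{SL}_2(\mathbb{R})$ be the compact Cartan subgroup. The compact roots are $\pm(\epsilon_1-\epsilon_2)$, the roots of $\mathfrak{p}^+$ are $2\epsilon_1,\epsilon_1+\epsilon_2,2\epsilon_2$, and those of $\mathfrak{s}$ are $\pm2\epsilon_1,\pm2\epsilon_2$. Discrete series are parametrized by regular $(\Lambda_1,\Lambda_2)\in\mathbb{Z}^2$ with $\Lambda_1>\Lambda_2$, which fall into four chambers: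
$$\Lambda_2>0;\qquad\Lambda_2<0<\Lambda_1+\Lambda_2;\qquad\Lambda_1+\Lambda_2<0<\Lambda_1;\qquad\Lambda_1<0 .$$
The first and the last give the holomorphic and the antiholomorphic discrete series. The simple roots of the second chamber are $\epsilon_1+\epsilon_2,-2\epsilon_2$, and those of the third are $2\epsilon_1,-\epsilon_1-\epsilon_2$. They are all noncompact, so these discrete series have Gelfand--Kirillov dimension $4$ by \cite[Theorem 6.2]{Vogan78}. A limit of discrete series is a nonzero translation $\psi(\pi_0)$ of the Harish-Chandra module $\pi_0$ of a discrete series to a wall of its chamber: the direct summand of $\pi_0\otimes F$, for a suitable finite-dimensional $F$, with a given infinitesimal character. The functor $\psi$ has a right adjoint $\psi'$, given by a direct summand of $(\cdot)\otimes F^*$. From $\operatorname{Hom}(\pi_0,\psi'\psi(\pi_0))=\operatorname{Hom}(\psi(\pi_0),\psi(\pi_0))\ne0$ we see that $\pi_0$ embeds in $\psi(\pi_0)\otimes F^*$, so $\operatorname{GKdim}\psi(\pi_0)\ge\operatorname{GKdim}\pi_0$. Hence $\tau$ belongs to the first or the last chamber. Passing to the complex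 conjugate representation if necessary, $\tau_K$ is a direct summand of $\pi_0\otimes F$ with $\pi_0$ holomorphic and $F$ finite-dimensional, possibly trivial.

\emph{No invariant functional.} Write the weights of $T$ as $(a,b)\in\mathbb{Z}^2$, and grade by $a+b$, the weight of the center of $K$. Since $\pi_0$ is generated under $U(\mathfrak{p}^+)$ by one $K$-type, and $\mathfrak{p}^+$ has degree $2$, the grading of $\pi_0$ is bounded below with finite-dimensional pieces. The same then holds for $\pi_0\otimes F$ and for $M=\tau_K$. Let $(h_i,e_i,f_i)$, $i=1,2$, be the $\mathfrak{sl}_2$-triples of the roots $2\epsilon_i$; they span $\mathfrak{s}$, and $h_1,h_2$ act on a weight vector by $a,b$. These roots are noncompact, so we may normalize $e_i^*=-f_i$ for the inner product on $M$. By unitarity and finite-dimensionality of the graded pieces, the orthogonal complement of an $\mathfrak{s}$-submodule is a complementary submodule. Since the grading is bounded below, every nonzero submodule contains a weight vector killed by $f_1,f_2$, and such a vector generates an irreducible submodule by the argument used for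 $V^+$ in Proposition~\ref{prop:sigma}. So $M$ is a direct sum of irreducible lowest weight $\mathfrak{s}$-modules $M_\alpha$. If $M_\alpha$ is nontrivial, then $\mathfrak{s}M_\alpha$ is a nonzero submodule, so $\mathfrak{s}M_\alpha=M_\alpha$ and an $\mathfrak{s}$-invariant functional vanishes on $M_\alpha$. As $M$ is dense in $\tau$, some $M_\alpha$ is trivial, spanned by a vector $v_0$ of weight $(0,0)$ with $e_1v_0=0$.

We show that this makes $\tau$ trivial. If $f_iv=0$ and $h_iv=mv$, then $\|e_iv\|^2=-\langle f_ie_iv,v\rangle=m\|v\|^2$, so $m\ge0$. Hence all weights $(a,b)$ of $M$ have $a,b\ge0$. The piece of degree $0$ is then the lowest one; it is killed by $\mathfrak{p}^-$, it is $K$-stable, and its only weight is $(0,0)$, so $K$ acts trivially on it. The annihilator of $v_0$ in $\mathfrak{p}^+$ is therefore $K$-stable, and it contains $e_1$; since $\mathfrak{p}^+\cong S^2\mathbb{C}^2$ is irreducible under $K$, it is all of $\mathfrak{p}^+$. So $\mathfrak{g}v_0=0$ and $\tau$ is the trivial representation, whose constant matrix coefficient lies in no $L^p(\mathrm{Sp}_4(\mathbb{R}))$ with $p<\infty$.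 This contradiction proves Theorem~\ref{thm:D}. \qed

\begin{thebibliography}{9}

\bibitem{handout}
\emph{Wave-front sets of distinguished representations},
\texttt{http://www.wisdom.weizmann.ac.il/\textasciitilde dimagur/DimaCIRMDistWFTalkHandout.pdf}.

\bibitem{Knapp}
Knapp, \emph{Representation Theory of Semisimple Groups}.

\bibitem{KZ}
Knapp and Zuckerman, Ann. of Math. \textbf{116} (1982).

\bibitem{Vogan78}
Vogan, Invent. Math. \textbf{48} (1978).

\bibitem{Vogan91}
Vogan, \emph{Associated varieties and unipotent representations}, 1991.

\end{thebibliography}
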